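# Polyominoes with prescribed minimum tile-fold number and linearly many cells

## 1. Polyominoes and $k$-fold tilings

**Definition 1 (polyomino).** A polyomino is a connected plane figure formed by finitely many unit squares (cells) of the square grid joined edge to edge; holes are allowed. Its size is its number of cells.

For example, the eight cells surrounding one empty cell form a polyomino of size $8$ with a hole, which we call the ring. Two unit squares that meet only in a corner do not form a polyomino.

**Definition 2 ($k$-fold tiling, $k$-fold tile).** Let $k$ be a positive integer and $S$ a planar shape. A $k$-fold tiling by $S$ is an indexed family $\mathcal T$ of shapes congruent to $S$ (translations, rotations and reflections allowed) that is locally finite, meaning that every bounded region meets only finitely many members of $\mathcal T$, and such that every point of $\mathbb R^2$ that is not on the boundary of any member of $\mathcal T$ is covered by exactly $k$ members. If such a family exists, $S$ is a $k$-fold tile.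

For example, the $1\times 2$ domino is a $1$-fold tile in the usual way. The family of all its translates by integer vectors is a $2$-fold tiling, since each grid cell is covered once as a left half and once as a right half. As the family is indexed, repetitions are allowed: taking a $1$-fold tiling three times gives a $3$-fold tiling.

**Definition 3 (minimum tile-fold number).** If $P$ is a $k$-fold tile for some $k$, its minimum tile-fold number is the least positive integer $k$ such that $P$ is a $k$-fold tile.

The domino has minimum tile-fold number $1$. In fact every polyomino has such a number: if $P$ has $n$ cells, the family of all its $\mathbb Z^2$-translates covers each grid cell exactly $n$ times, once for each cell of $P$. So $P$ is an $n$-fold tile and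
$$\text{minimum tile-fold number of }P\ \le\ \text{number of cells of }P. \qquad (1)$$

## 2. The size of a polyomino with minimum tile-fold number $k$

It is known that for every $k\ge2$ some polyomino has minimum tile-fold number exactly $k$: it is a $k$-fold tile but not an $h$-fold tile for any positive integer $h<k$. The known construction has size $O(k\cdot 2^{4k})$, exponential in $k$. Open Problem 5.1 of the paper "Multifold Tiles of Polyominoes and Convex Lattice Polygons" asks whether polynomial size is enough: is there a polynomial $p$ such that, for every integer $k\ge2$, some polyomino with minimum tile-fold number exactly $k$ has at most $p(k)$ cells? The answer is yes, and a linear polynomial is enough.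

**Theorem 1.** For every $k\ge2$ there is a polyomino with at most $128k$ cells whose minimum tile-fold number is exactly $k$. Moreover it is an $h$-fold tile if and only if $k\mid h$.

**Theorem 2.** A polyomino with minimum tile-fold number $k$ has at least $k$ cells. So the least size $s(k)$ satisfies $k\le s(k)\le128k$. For every $k\equiv1\pmod 4$ with $k\ge9$ and $5\nmid k$, we have $s(k)=k$, attained by the cross with four arms of length $(k-1)/4$ and width $1$.

The first sentence of Theorem 2 is (1). So one may take $p(k)=128k$, and linear growth is the best possible order.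

## 3. The ring and the plus, by hand

Take $k=2$ and the ring, with its hole at the cell $(0,0)$; we name a cell by its lower left corner.

The ring is not a $1$-fold tile. Suppose $\mathcal T$ is a $1$-fold tiling and $S\in\mathcal T$. Choose a point in the open hole of $S$ that lies on no boundary. It is covered by some $S'\in\mathcal T$ with $S'\ne S$, and it is an interior point of $S'$. The interiors of $S$ and $S'$ are disjoint, since otherwise an open set would be covered twice. The interior of $S'$ cannot contain a boundary point of $S$ either, because interior points of $S$ lie arbitrarily close to it. So the interior of $S'$ avoids $S$. It is connected, as cells are joined edge to edge, and it meets the hole, so it lies in the hole. But it has area $8$ and the hole has area $1$, a contradiction.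

The ring is a $2$-fold tile. The values of $i+j$ on its cells are $1,1,-1,-1$ on $(\pm1,0),(0,\pm1)$ and $2,0,0,-2$ on $(\pm1,\pm1)$. So each residue class mod $4$ is hit exactly twice, and the translates of the ring by the vectors of $L=\{(i,j): i+j\equiv0 \bmod 4\}$ cover every cell exactly twice. Hence the ring has minimum tile-fold number $2$.

One might try to continue like this: design holes and notches so that low-fold tilings are locally impossible. The argument stops at $h=2$. It used that two copies cannot overlap, and for $h\ge2$ they may. In the $2$-fold tiling above, the hole of the copy centered at $(0,0)$ is covered by the copies centered at $(1,-1)$ and $(-1,1)$, and both overlap the copy at $(0,0)$, for example in the cells $(1,0)$ and $(-1,0)$. To get minimum number $k\ge3$ we must exclude $h=2,\dots,k-1$, where the hole no longer confines anything. We need an argument that counts.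

A second small case shows that (1) can be far from equality. The plus, with cells $(0,0),(\pm1,0),(0,\pm1)$, has five cells, but $i+2j$ takes the values $0,\pm1,\pm2$ on them, hence each residue mod $5$ once. So its translates by $\{(i,j):i+2j\equiv0\bmod5\}$ form a $1$-fold tiling. By contrast, Theorem 2 says that the cross with arms of length $2$ (nine cells) has minimum tile-fold number $9$. The prime $5$ will need separate care below, for the reason visible in the plus.

## 4. From the plane to the grid

From now on cells are the squares $v+[0,1]^2$ with $v\in\mathbb Z^2$, and a polyomino is identified with its finite set $P\subset\mathbb Z^2$ of cells. We also write $P$ for the Laurent polynomial $\sum_{v\in P}x^{v_1}y^{v_2}$. A Laurent polynomial $F=\sum_v f_v x^{v_1}y^{v_2}$ acts on functions $B:\mathbb Z^2\to\mathbb C$ by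
$$(F\cdot B)(z)=\sum_v f_v B(z-v),$$
and $(FG)\cdot B=F\cdot(G\cdot B)$. For the domino, $((1+x)\cdot B)(z)=B(z)+B(z-(1,0))$. If $B(u)\in\mathbb Z_{\ge0}$ is the number of times the translate $P+u$ is used, then $(P\cdot B)(z)$ is the number of copies covering the cell $z$. Hence, if $B:\mathbb Z^2\to\mathbb Z_{\ge0}$ and $P\cdot B\equiv h\ge1$, the corresponding translates form an $h$-fold tiling: the count is right inside cells, and at a point on a grid line but on no boundary the count equals the count at nearby points. Also $0\le B\le h$ in this situation, since $B(z-v)\le (P\cdot B)(z)$ for $v\in P$.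

**Definition 4 ($D_4$-symmetric).** Let $D_4$ be the symmetry group of the square, acting linearly. $P$ is $D_4$-symmetric if $\rho P$ is a translate of $P$ for all $\rho\in D_4$.

It does not matter whether this is read for regions or for index sets, since $\rho(v+[0,1]^2)=\rho v+a_\rho+[0,1]^2$ with $a_\rho\in\mathbb Z^2$ independent of $v$. The ring, the plus and the $2\times2$ square are $D_4$-symmetric; the domino is not.

**Lemma 1.** Let $P$ be a $D_4$-symmetric polyomino, $q\ge1$, and suppose: whenever $B:\mathbb Z^2\to\mathbb Z_{\ge0}$ and $P\cdot B\equiv h$ is a constant integer $h\ge1$, then $q\mid h$. Then $P$ is an $h$-fold tile only if $q\mid h$.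

*Proof.* Let $S$ be the region of $P$ and $\mathcal T$ an $h$-fold tiling by copies of $S$.

**Step 1: separate the copies by orientation.** Group the copies by the coset $AD_4\in O(2)/D_4$ of their linear part. By $D_4$-symmetry all copies in one class are translates of $AS$. Two different classes have no edge direction in common: if $A$ and $A'$ share one, then $A^{-1}A'$ maps a coordinate axis to a coordinate axis, so it lies in $D_4$. Let $f_c$ be the sum of the indicator functions of the copies in class $c$. Then $\sum_c f_c=h$ almost everywhere.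

**Step 2: each $f_c$ is almost everywhere constant.** The purpose is to treat one orientation at a time. The union $\Gamma$ of all boundaries is a locally finite union of segments. Let $D$ be the set of their endpoints and of the points where two non-parallel segments meet; it is locally finite. If $z\notin D\cup\Gamma$, all $f_c$ are constant near $z$. If $z\in\Gamma\setminus D$, then all segments through $z$ are parallel and contain $z$ in their interior, so a small disc $U$ around $z$ meets only these segments, and meets $\Gamma$ in a diameter. By Step 1 all these segments belong to one class $c'$. For $c\ne c'$ no boundary of class $c$ meets $U$, so $f_c$ is constant on $U$. Therefore $f_{c'}=h-\sum_{c\ne c'}f_c$ is almost everywhere constant on $U$ too. So every $f_c$ is locally almost everywhere constant on $\mathbb R^2\setminus D$, which is connected, and hence $f_c$ equals an integer $h_c$ almost everywhere. For nonempty classes $h_c\ge1$, since copies have positive area, and $h=\sum_c h_c$.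

**Step 3: sample one class on a shifted grid.** The purpose is to produce a function $B$ on $\mathbb Z^2$. Fix a nonempty class and rotate or reflect the plane so that $A=1$. Its copies are $S+t_j$, and $\sum_j 1_{S+t_j}=h_c$ off their boundaries, because there the sum is locally constant. Choose $\theta\in\mathbb R^2$ with $\theta_i\notin (t_j)_i+\mathbb Z$ for all $j$ and $i=1,2$; only countably many values are forbidden for each coordinate. For $z\in\mathbb Z^2$ the point $z+\theta-t_j$ has no integer coordinate, so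
$$z+\theta\in S+t_j\iff\lfloor z+\theta-t_j\rfloor\in P\iff z-u_j\in P,\qquad u_j:=-\lfloor\theta-t_j\rfloor .$$
Put $B(u)=\#\{j:u_j=u\}$. This is finite, since $u_j=u$ confines $t_j$ to a bounded set. Then $(P\cdot B)(z)=\#\{j:z-u_j\in P\}=h_c$ for all $z$. By hypothesis $q\mid h_c$. This holds for every nonempty class, so $q\mid h=\sum_c h_c$. $\square$

## 5. Counting over a period, and two ways it fails

Let $P$ be a $D_4$-symmetric polyomino with $n$ cells and $P\cdot B=h$. The first thing to try is a density count. If $B$ is $N\mathbb Z^2$-periodic, summing $P\cdot B=h$ over a period box gives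
$$n\sum_{z\in(\mathbb Z/N)^2}B(z)=hN^2. \qquad (2)$$
If $\gcd(N,n)=1$, this yields $n\mid h$, as strong a conclusion as (1) permits. It can break in two places.

First, $B$ need not be periodic. Let $P=(1+x)(1+y)$ be the $2\times2$ square, let $c:\mathbb Z\to\{0,1\}$ be any function, and put $B(i,j)=1$ if $i$ is even and $j\equiv c(i/2)\bmod2$, and $B(i,j)=0$ otherwise. Exactly one of $i,i-1$ is even, and for this column exactly one of $j,j-1$ has the right parity, so $P\cdot B=1$. These are tilings whose columns slide independently. If $c$ is not periodic, neither is $B$.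

Second, the period can share a factor with $n$. For the plus with its lattice tiling, $N=n=5$ and $h=1$.

Both failures can be read from the polynomial. For the $2\times2$ square, the alternating sum of coefficients along each vertical line is $1-1=0$ or empty. For the plus, $P=1+x+x^{-1}+y+y^{-1}$ vanishes at $(\zeta,\zeta^2)$ with $\zeta=e^{2\pi i/5}$. The plan is to show that these are the only obstructions and to build polyominoes that avoid them. For the first: if no such cancellation along lines occurs, then $B$ must be periodic (Lemma 2). For the second, work one prime $p$ at a time. With $N=p^am$ and $p\nmid m$, sum $B$ over the classes modulo $p^a$. This gives an integer function $b$ on $(\mathbb Z/p^a)^2$ with $P\cdot b=hm^2$, and the factor $m^2$ is prime to $p$. If $P$ has no zero at a nontrivial character of $p$-power order, then $b$ is constant, so $nb=hm^2$ and $p^{v_p(n)}\mid h$ (Lemma 3). Both conditions can be checked by hand on suitable families.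

Notation: a pair $\chi=(x,y)\in(\mathbb C^\times)^2$ is the character $\chi(v)=x^{v_1}y^{v_2}$ of $\mathbb Z^2$, and $F(\chi)=\sum_v f_v\chi(v)=F(x,y)$. Its order is its order in $(\mathbb C^\times)^2$; for example, $(i,-1)$ has order $4$. We write $X_n=x^n+x^{-n}$, $Y_n=y^n+y^{-n}$, $X=X_1$, $Y=Y_1$, $\omega=e^{2\pi i/3}$. The $p$-adic valuation is $v_p$, also on $\mathbb Q$.

## 6. Nondegenerate polynomials force periodicity

**Definition 5 (degenerate).** Let $Q=\sum q_vx^{v_1}y^{v_2}\in\mathbb Z[x^{\pm1},y^{\pm1}]$. It is degenerate if there are a primitive $u\in\mathbb Z^2$ and a root of unity $\zeta$ with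
$$\sum_{t\in\mathbb Z}q_{v+tu}\,\zeta^t=0\quad\text{for all }v\in\mathbb Z^2;$$
otherwise it is nondegenerate.

The $2\times2$ square is degenerate, with $u=(0,1)$ and $\zeta=-1$.

To check nondegeneracy, recall that the Newton polygon of $Q$ is the convex hull of its support; suppose it is $2$-dimensional. If $u$ is not parallel to one of its edges, a supporting line parallel to $u$ meets the polygon in a vertex only. So this line meets $\operatorname{supp}Q$ in one point, and the condition fails. Hence only edge directions $u$ need to be checked. Moreover, if $Q$ is invariant under $x\leftrightarrow y$, $x\to x^{-1}$ and $y\to y^{-1}$, then $(1,0)$ behaves like $(0,1)$, and $(1,1)$ like $(1,-1)$.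

For example, the ring is $X+Y+XY$. Its Newton polygon is the square with vertices $(\pm1,\pm1)$, and by symmetry we only check $u=(0,1)$. The lines $i=0$ and $i=1$ would give $\zeta+\zeta^{-1}=0$ and $1+\zeta+\zeta^{-1}=0$, a contradiction. So the ring is nondegenerate.

**Lemma 2.** Let $Q$ be nondegenerate, $k_0:=Q(1,1)\ge1$, and $B:\mathbb Z^2\to\mathbb Z$ bounded with $Q\cdot B\equiv h$, $h\ge1$ an integer. Then $B$ is $n\mathbb Z^2$-periodic for some $n\ge1$.

*Proof.* Let $\|Q\|=\sum|q_v|$, $Q^{(r)}=Q(x^r,y^r)$ and $C=\max(2,k_0,\|Q\|\sup|B|+h)$.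

**Step 1: many dilates of $Q$ satisfy the same equation.** Claim: $Q^{(r)}\cdot B=h$ whenever all prime factors of $r\geq 1$ exceed $C$. We use induction on the number of prime factors; $r=1$ is the hypothesis. Suppose the claim holds for $r$, and let $\ell>C$ be prime. By the Frobenius congruence and $q^\ell\equiv q \pmod \ell$, $(Q^{(r)})^\ell\equiv Q^{(r\ell)}\pmod\ell$. Since $Q^{(r)}$ multiplies constants by $k_0$,
$$(Q^{(r)})^\ell\cdot B=k_0^{\ell-1}h\equiv h\pmod\ell,$$
where $\ell\nmid k_0$ because $1\le k_0\le C<\ell$. So $Q^{(r\ell)}\cdot B-h$ takes values divisible by $\ell$, of absolute value at most $\|Q\|\sup|B|+h\le C<\ell$. Hence it is $0$.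

**Step 2: common zeros of the annihilator are torsion.** This is where nondegeneracy enters. Let $M$ be the product of the primes $\le C$. Step 1 applies to $r=1+Mt$ for all $t\ge0$. Put $g=B-h/k_0$, so that $Q^{(1+Mt)}\cdot g=0$. Let $A=\mathbb C[x^{\pm1},y^{\pm1}]$, let $I\subset A$ be the annihilator of $g$, an ideal, and let $\chi\in V(I)\subset(\mathbb C^\times)^2$ be a common zero of $I$. As $Q^{(r)}(\chi)=\sum_vq_v\chi(v)^r$,
$$\sum_v q_v\chi(v)\,\bigl(\chi(v)^M\bigr)^t=0\quad\text{for all }t\ge0 .$$
Group the terms by the value $\lambda=\chi(v)^M$. By the Vandermonde determinant,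
$$\sum_{v:\ \chi(v)^M=\lambda}q_v\chi(v)=0\quad\text{for every }\lambda. \qquad (3)$$
The sets $\{v\in\mathbb Z^2:\chi(v)^M=\lambda\}$, when nonempty, are cosets of the subgroup $K=\{v:\chi(v)^M=1\}$ of $\mathbb Z^2$.

If $K=0$, the sets in (3) are singletons, so all $q_v=0$, contradicting $k_0\ge1$.

If $K$ has rank $1$, then $K=\mathbb Znu$ with $u$ primitive and $n\ge1$. As $\chi(nu)^M=1$, there is a root of unity $\zeta$ with $\zeta^n=\chi(nu)$. For every $v$, writing $t=j+ns$ with $0\le j<n$,
$$\sum_tq_{v+tu}\zeta^t=\sum_{j=0}^{n-1}\zeta^j\sum_s q_{v+ju+snu}\,\chi(nu)^s=\sum_{j=0}^{n-1}\zeta^j\chi(v+ju)^{-1}\sum_{w\in v+ju+K}q_w\chi(w)=0$$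
by (3). So $Q$ is degenerate, a contradiction.

So $K$ has rank $2$, hence finite index, and $\chi$ has finite order.

**Step 3: finite dimension, hence periodicity.** By Step 2, $V(I)$ is contained in the countable set of torsion points. An algebraic set has finitely many irreducible components, and over $\mathbb C$ a component of positive dimension is uncountable; so $V(I)$ is finite. By the Nullstellensatz, powers of $\prod_{\chi\in V(I)}(x-\chi(1,0))$ and $\prod_{\chi\in V(I)}(y-\chi(0,1))$ lie in $I$. These are monic with nonzero constant term, so finitely many monomials span $A/I$. Thus $A\cdot g\cong A/I$ is finite-dimensional, and all translates of $B$ lie in the finite-dimensional function space $A\cdot g+\mathbb C1$. Functions in a finite-dimensional space are determined by their values on a suitable finite set $\Omega$, because finitely many point evaluations span the dual space. As $B$ takes finitely many values, there are finitely many possible restrictions to $\Omega$, hence finitely many translates of $B$. So the stabilizer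 of $B$ in $\mathbb Z^2$ has finite index and contains $n\mathbb Z^2$ for some $n\ge1$. $\square$

## 7. Divisibility from missing zeros of $p$-power order

Let $Z_p(Q)$ be the set of $\chi\ne1$ of $p$-power order with $Q(\chi)=0$. For the plus, $(\zeta,\zeta^2)\in Z_5$ with $\zeta=e^{2\pi i/5}$.

**Lemma 3.** Let $Q,B,h,k_0$ be as in Lemma 2 and $p$ prime.

- (α) If $Z_p(Q)=\emptyset$, then $p^{v_p(k_0)}\mid h$.
- (β) If $Z_2(Q)\subset\{(\pm i,\pm i)\}$, then $v_2(h)\ge v_2(k_0)-1$.
- (γ) If $Z_2(Q)\subset\{(-1,-1),(\pm i,\pm i)\}$, then $v_2(h)\ge v_2(k_0)-2$.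
- (δ) If $Z_2(Q)\subset\{(-1,-1),(1,-1),(-1,1)\}$, then $v_2(h)\ge v_2(k_0)-2$.

Here $(\pm i,\pm i)$ stands for all four sign choices. Parts (β)–(δ) say that a few zeros at $p=2$ cost only a bounded power of $2$.

*Proof.* **Step 1: push $B$ down to $(\mathbb Z/p^a)^2$.** By Lemma 2, $B$ has a period $n=p^am$ with $p\nmid m$, and we may enlarge $n$ so that $a\ge2$. For $w\in(\mathbb Z/p^a)^2$ let $b(w)\in\mathbb Z$ be the sum of $B(z)$ over $z\in(\mathbb Z/n)^2$ with $z\equiv w\pmod{p^a}$. Each class contains $m^2$ such $z$, so $Q\cdot b=hm^2$.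

**Step 2: expand in characters.** Write $b=\sum_\chi c_\chi\chi$ over the characters of $(\mathbb Z/p^a)^2$. As $Q\cdot\chi=Q(\chi^{-1})\chi$, for $\chi\ne1$ we get $c_\chi Q(\chi^{-1})=0$. Since $Q$ has real coefficients, $Q(\chi^{-1})=\overline{Q(\chi)}$. So $c_\chi=0$ unless $\chi\in Z_p(Q)$, and
$$b=\beta+\sum_{\chi\in Z_p(Q)}c_\chi\chi,\qquad k_0\beta=hm^2. \qquad (4)$$
Only those $\chi\in Z_p(Q)$ that are characters of $(\mathbb Z/p^a)^2$ occur.

**Step 3: a small multiple of $\beta$ is an integer.** The point is to average away the surviving characters.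

(α) $\beta=b(w)\in\mathbb Z$.

(β) If $\chi=(\pm i,\pm i)$, then $\chi(2,0)=-1$. So $b(w)+b(w+(2,0))=2\beta\in\mathbb Z$.

(γ) Now $(-1,-1)$ also occurs, and it is $1$ on $(2,0)$. So $b(w)+b(w+(2,0))=2\beta+2\varepsilon(-1)^{w_1+w_2}$ with a constant $\varepsilon$. Adding the same at $w+(1,0)$ gives $4\beta\in\mathbb Z$.

(δ) For $\chi=(x,y)$, $\sum_{\epsilon\in\{0,1\}^2}\chi(\epsilon)=(1+x)(1+y)$, which is $0$ for the three listed characters. So $\sum_{\epsilon}b(w+\epsilon)=4\beta\in\mathbb Z$.

Finally compare valuations in $k_0\beta=hm^2$: $v_p(h)=v_p(k_0)+v_p(\beta)$, with $v_p(\beta)\ge0$ in (α), $v_2(\beta)\ge-1$ in (β), and $v_2(\beta)\ge-2$ in (γ) and (δ). $\square$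

## 8. Testing for zeros by counting residues

We must show that certain $Q$ have no zeros of $p$-power order, for infinitely many orders at once. The tool is to count coefficients in residue classes at one low level.

**Lemma 4.** Let $Q\in\mathbb Z[x^{\pm1},y^{\pm1}]$, $k_0=Q(1,1)$, and let $\chi$ have order $p^b$ with $b\ge1$, $\chi(v)=e^{2\pi i\Psi(v)/p^b}$ with $\Psi:\mathbb Z^2\to\mathbb Z/p^b$ surjective. For $1\le e\le b$ let $\psi=\Psi\bmod p^e$ and $f_\psi(t)=\sum_{\psi(v)=t}q_v$.

- (i) $Q(\chi)=0$ if and only if $f_\Psi(t)=f_\Psi(t+p^{b-1})$ for all $t$.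
- (ii) If $b>e$ and some $f_\psi(t)\not\equiv0\pmod p$, then $Q(\chi)\ne0$.
- (iii) If $f_\psi$ is non-constant mod $p$ on some coset of $p^{e-1}\mathbb Z/p^e$, then $Q(\chi)\ne0$ (for every $b\ge e\geq 1$).
- (iv) Let $p=3$, and let $Q$ be invariant under $x\leftrightarrow y$, $x\to x^{-1}$, $y\to y^{-1}$. If $v=Q(\omega,\omega)$ and $v=Q(\omega,1)$ both satisfy $v\ne0$ and $(k_0+2v)/3\not\equiv0\pmod3$, then $Z_3(Q)=\emptyset$.

*Proof.* (i) Let $\zeta=e^{2\pi i/p^b}$ and $F(T)=\sum_{0\le t<p^b}f_\Psi(t)T^t$, so $Q(\chi)=F(\zeta)$. This vanishes if and only if $F$ is divisible by the cyclotomic polynomial $\Phi_{p^b}=1+T^{p^{b-1}}+\dots+T^{(p-1)p^{b-1}}$. If $F=G\,\Phi_{p^b}$, then $\deg G<p^{b-1}$, so the coefficients of $F$ are those of $G$ repeated $p$ times, and $f_\Psi$ is $p^{b-1}$-periodic. Conversely, a $p^{b-1}$-periodic $f_\Psi$ gives such a factorization.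

(ii) If $Q(\chi)=0$, then by (i) each value at level $p^{b-1}$ is $\sum_{j<p}f_\Psi(t+jp^{b-1})=p f_\Psi(t)$, divisible by $p$ (for $b=1$ there is nothing to prove, as $e\ge 1$). Values at every lower level $p^e$, $e\le b-1$, are sums of these, hence divisible by $p$.

(iii) If $Q(\chi)=0$ and $b=e$, then $f_\psi$ is constant on cosets of $p^{e-1}\mathbb Z/p^e$ by (i). If $b>e$, then all values of $f_\psi$ are $0$ mod $p$ by (ii). Either way it is constant mod $p$ on these cosets.

(iv) Up to the symmetries, the characters of order $3$ are $(\omega,\omega)$ and $(\omega,1)$; $Q$ does not vanish there. Let $\chi$ have order $3^b\ge9$ and take $e=1$. Up to the symmetries $\psi$ belongs to $(\omega,\omega)$ or $(\omega,1)$, with value $v=f_\psi(0)+f_\psi(1)\omega+f_\psi(2)\omega^2$. As $Q$ is invariant under $v\mapsto -v$ on exponents, $f_\psi(1)=f_\psi(2)$. Hence $v=f_\psi(0)-f_\psi(1)$, $k_0=f_\psi(0)+2f_\psi(1)$, and $f_\psi(0)=(k_0+2v)/3\not\equiv0\pmod3$. Apply (ii). $\square$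

*How we use it.* We write $\psi=(\alpha,\beta)$ for $\psi(v)=\alpha v_1+\beta v_2$ and call $f_\psi$ the pushforward of $Q$ at level $p^e$. Surjectivity means that $\alpha$ or $\beta$ is a unit mod $p$. All our $Q$ are invariant under $x\leftrightarrow y$, so we may take $\alpha$ to be a unit. Multiplying $\Psi$ by a unit is a Galois conjugation, which does not affect $Q(\chi)=0$, so we may even take $\alpha=1$. We write $\delta_t$ for the indicator of $t$, $U\equiv1$, $\delta_{\pm\alpha}=\delta_\alpha+\delta_{-\alpha}$, and $\delta_{\pm\alpha\pm\beta}$ for the sum of four terms (always with multiplicity). Pushforward is additive, and products of polynomials go to convolutions.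

For the plus at level $5$: $\psi=(1,1)$ gives $\delta_0+2\delta_{\pm1}$, with values $1,2,0,0,2$ at $0,\dots,4$. By (iii) there are no zeros of this type at any order $5^b$. But $\psi=(1,2)$ gives $U$, and by (i) there is a zero of order $5$.

## 9. Blocks and products

**Definition 6 ($q$-block).** A $q$-block is a $D_4$-symmetric polyomino $P$ such that

- (a) $P\cdot B\equiv h$ with $B:\mathbb Z^2\to\mathbb Z_{\ge0}$ and an integer $h\ge1$ implies $q\mid h$;
- (b) there is $B:\mathbb Z^2\to\mathbb Z_{\ge0}$ with $P\cdot B=q$.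

It is inner if in (b) $B$ can be chosen $D\mathbb Z^2$-periodic, $D$ being the side of the bounding square of $P$.

The $2\times2$ square is an inner $1$-block: (a) is empty, $D=2$, and $B=1_{2\mathbb Z^2}$.

By Lemma 1, a $q$-block is an $h$-fold tile if and only if $q\mid h$; for "if", use $(h/q)B$. So Theorem 1 follows once we have a $k$-block with at most $128k$ cells for every $k\ge2$.

For (b) we use lattices $L\subset\mathbb Z^2$ of finite index. If $P$ has exactly $q$ cells in each coset of $L$, then $P\cdot 1_L=q$, so (b) holds with $B=1_L$. By Fourier analysis on $\mathbb Z^2/L$, this is equivalent to $|P|=q[\mathbb Z^2:L]$ together with $P(\chi)=0$ for all $\chi\ne1$ trivial on $L$.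

**Lemma 5.** Let $P_1$ be an inner $q_1$-block with bounding side $D$, $P_2$ a $q_2$-block, and $\gcd(q_1,q_2)=1$. Then $P_1\otimes P_2:=\bigcup_{v\in P_2}(P_1+Dv)$ is a $q_1q_2$-block with $|P_1||P_2|$ cells; it is inner if $P_2$ is inner.

For example, if $P_1$ is the $2\times2$ square, then $P_1\otimes P_2$ is $P_2$ scaled by $2$.

*Proof.* **Step 1: it is a $D_4$-symmetric polyomino.** The pieces $P_1+Dv$ lie in disjoint $D\times D$ boxes, so there are $|P_1||P_2|$ cells. By reflection symmetry $P_1$ occupies the same nonempty set of rows in its first and last column; likewise for columns in its first and last row. So the pieces for edge-adjacent $v$ share an edge, and the union is edge-connected. If $\rho P_1=P_1+a$ and $\rho P_2=P_2+c$, then $\rho(P_1\otimes P_2)=P_1\otimes P_2+a+Dc$. With $P_2^{(D)}=P_2(x^D,y^D)$, the polynomial of $P_1\otimes P_2$ is $P_1P_2^{(D)}$.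

**Step 2: (a).** Let $P_1P_2^{(D)}\cdot B=h$ with $B\ge0$. From $P_1\cdot(P_2^{(D)}\cdot B)=h$ we get $q_1\mid h$. Also $P_2^{(D)}\cdot(P_1\cdot B)=h$, so $b(u)=(P_1\cdot B)(Du)$ satisfies $P_2\cdot b=h$, whence $q_2\mid h$. As $\gcd(q_1,q_2)=1$, $q_1q_2\mid h$.

**Step 3: (b).** This is where innerness is needed. Let $P_1\cdot B_1=q_1$ with $B_1\ge0$ being $D\mathbb Z^2$-periodic, and $P_2\cdot b_2=q_2$. Put $B(z+Du)=B_1(z)b_2(u)$ for $z\in\{0,\dots,D-1\}^2$, $u\in\mathbb Z^2$. Then
$$(P_2^{(D)}\cdot B)(z+Du)=B_1(z)\,(P_2\cdot b_2)(u)=q_2B_1(z)=q_2B_1(z+Du),$$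
so $P_1P_2^{(D)}\cdot B=q_2\,(P_1\cdot B_1)=q_1q_2$. If $b_2$ is $D_2\mathbb Z^2$-periodic, $D_2$ being the bounding side of $P_2$, then $B$ is $DD_2\mathbb Z^2$-periodic, and $DD_2$ is the bounding side of $P_1\otimes P_2$. $\square$

It remains to construct blocks: for odd numbers other than $1,3$ (inner), for $3$, for powers of $2$, and for $6$ and $12$. The last three items are needed because the $3$-block below will not be inner.

## 10. Polyominoes centered at a lattice corner

Let $T\subset\mathbb Z_{\ge0}^2$ be finite, symmetric under swapping coordinates, edge-connected and containing some $(m,0)$. Put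
$$P_T=\{(i,j):(\mu(i),\mu(j))\in T\},\qquad \mu(i)=i\ (i\ge0),\quad \mu(i)=-1-i\ (i<0).$$
So a copy of $T$ is reflected into all four quadrants. The cells $(m,0)$ and $(m,-1)$ share an edge, so with the swap symmetry the four copies are joined. Hence $P_T$ is a $D_4$-symmetric polyomino, symmetric about the origin of $\mathbb R^2$, with $4|T|$ cells. Its bounding side is $D=2(1+m_{\max})$, where $m_{\max}$ is the largest coordinate in $T$.

Let $\Lambda_s=\{(m,0),(0,m):0\le m<s\}$. For $T=\Lambda_2$, $P_T$ is the $4\times4$ square without its four corner cells: $12$ cells and $|T|=3$.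

Let $e_m(x)=\sum_{|i|\le m}(-1)^{m-i}x^i$. In $(1+x^{-1})e_m$ all inner coefficients cancel, so $x^m+x^{-1-m}=(1+x^{-1})e_m(x)$, and therefore
$$P_T=R\,Q_T,\qquad R=(1+x^{-1})(1+y^{-1}),\qquad Q_T=\sum_{(m,n)\in T}e_m(x)e_n(y),\qquad Q_T(1,1)=|T|, \qquad (5)$$
because $e_m(1)=1$. Each $Q_T$ is invariant under $x\leftrightarrow y$, $x\to x^{-1}$, $y\to y^{-1}$.

**Lemma 6.**

- (i) $P_T$ satisfies the inner form of (b) with $q=|T|$.
- (ii) If $Q_T$ is nondegenerate and $P_T\cdot B=h$ with $B:\mathbb Z^2\to\mathbb Z_{\ge0}$, $h\ge1$, then the conclusions of Lemma 3 hold for $Q_T$ and $h$, with $k_0=|T|$.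
- (iii) If $Q_T$ is nondegenerate and $Z_p(Q_T)=\emptyset$ for all primes $p$ dividing $K=|T|$, then $P_T$ is an inner $K$-block with $4K$ cells.

*Proof.* (i) $R$ vanishes on $\{\pm1\}^2\setminus\{(1,1)\}$, the nontrivial characters trivial on $2\mathbb Z^2$. So $P_T$ has $|T|$ cells in each class mod $2\mathbb Z^2$, and $B=1_{2\mathbb Z^2}$ works. It is $D\mathbb Z^2$-periodic because $D$ is even. (ii) $0\le B\le h$, so $R\cdot B$ is a bounded integer function, and $Q_T\cdot(R\cdot B)=h$. (iii) By (ii) and Lemma 3(α), $p^{v_p(K)}\mid h$ for all $p\mid K$, so $K\mid h$, which is (a). $\square$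

*Facts about $e_m$.* We have $e_0=1$, $e_1=X-1$, $e_2=X_2-X+1$, and $e_m+e_{m-1}=X_m$ for $m\ge1$. Put
$$E_s:=\sum_{m<s}e_m=x^{s-1}+x^{s-3}+\dots+x^{1-s};$$
the last equality follows from $E_1=1$, $E_2=X$, $E_s=E_{s-2}+X_{s-1}$. Hence $E_s=\dfrac{x^s-x^{-s}}{x-x^{-1}}$ if $x\ne\pm1$, while $E_s(1)=s$ and $E_s(-1)=(-1)^{s-1}s$. We write $E_s'=E_s(y)$ and $e_m'=e_m(y)$. Then $Q_{\Lambda_s}=E_s+E_s'-1$, as $(0,0)$ counts once.

**Lemma 7.** Suppose $Q=E_s+E_s'+(\text{terms with }|i|+|j|<s-3)$ with $s\ge4$ is invariant under $x\leftrightarrow y$, $x\to x^{-1}$, $y\to y^{-1}$. If $Q(-1,1)\ne0$, then $Q$ is nondegenerate. In particular $Q$ is nondegenerate if $Q(1,1)$ is odd.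

*Proof.* The Newton polygon is the square with vertices $(\pm(s-1),0),(0,\pm(s-1))$, so by symmetry only $u=(1,-1)$ matters. The line $i+j=s-1$ contains exactly $(s-1,0),(0,s-1)$ from the support, and $i+j=s-3\ge1$ contains exactly $(s-3,0),(0,s-3)$. Degeneracy would give $\zeta^{s-1}=\zeta^{s-3}=-1$, so $\zeta^2=1$ and $\zeta=-1$. With $\zeta=-1$ and base points $(0,c)$, the vanishing sums are $\sum_t q_{(t,c-t)}(-1)^t=0$; summing over all $c$ gives $Q(-1,1)=0$. Finally $Q(-1,1)\equiv Q(1,1)\pmod2$. $\square$

## 11. Crosses: odd $K\ge7$ with $5\nmid K$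

**Proposition 1.** Let $K\ge7$ be odd with $5\nmid K$, $s=(K+1)/2$, $T=\Lambda_s$. Then $Q=E_s+E_s'-1$ has $Z_p(Q)=\emptyset$ for every prime $p\mid K$, and $P_T$ is an inner $K$-block with $4K$ cells.

*Proof.* Here $|T|=2s-1=K$ and $s\ge4$. The extra term $-1$ sits at the origin and $0<s-3$, and $K$ is odd; so $Q$ is nondegenerate by Lemma 7. By Lemma 6(iii) it remains to prove $Z_p(Q)=\emptyset$ for $p\mid K$. As $K$ is odd and $5\nmid K$, either $p\ge7$ or $p=3$.

**Step 1: pass to a symmetric form, for $p\ge7$.** The purpose is to replace signed coefficients by a count of cells. Let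
$$G(\xi,\eta)=\sum_{(i,j)\in P_T}\xi^{2i+1}\eta^{2j+1}=\xi\eta\,R(\xi^2,\eta^2)Q(\xi^2,\eta^2)=(\xi+\xi^{-1})(\eta+\eta^{-1})\,Q(\xi^2,\eta^2).$$
Squaring is bijective on $p$-power roots of unity, and $\xi+\xi^{-1}\ne0$ for them. So it suffices that $G$ has no zero at characters $\neq 1$ of $p$-power order. The exponents of $G$ are the odd $(u,v)$ with $|u|\le2s-1$, $|v|=1$, together with those with $|u|=1$, $|v|\le2s-1$; the overlap is $(\pm1,\pm1)$. We use Lemma 4(iii) with $e=1$: the pushforward $f_\psi$ on $\mathbb Z/p$, $\psi=(\alpha,\beta)$, must be non-constant mod $p$.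

Write $2s=K+1=mp+1$. For $\alpha\ne0$ in $\mathbb Z/p$, the $2s$ values $\alpha u$, $u=-(2s-1),\dots,2s-1$ odd, form an arithmetic progression with difference $2\alpha\ne0$ and first term $-\alpha K=0$. So they push forward to $mU+\delta_0$.

**Step 2: $p\ge7$, $\alpha\beta\ne0$.** The first arm contributes $2mU+\delta_{\pm\beta}$, the second $2mU+\delta_{\pm\alpha}$, and the overlap is subtracted:
$$f_\psi=4mU+E,\qquad E=\delta_{\pm\alpha}+\delta_{\pm\beta}-\delta_{\pm\alpha\pm\beta}.$$
Suppose $E\equiv c\pmod p$ everywhere, $0\le c<p$.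

If $c\ne0$, positive values of $E$ are $\ge c$ and the others are $\le c-p$. The positive and negative masses of $E$ are at most $4$, so at most $4/c$ classes have positive values and at most $4/(p-c)$ have the others. Hence
$$p\le\frac4c+\frac4{p-c}=\frac{4p}{c(p-c)}\le\frac{4p}{p-1}=4+\frac4{p-1}<p,$$
a contradiction.

If $c=0$, then $|E|\le4<p$ gives $E=0$, so $\{\pm\alpha,\pm\beta\}=\{\pm\alpha\pm\beta\}$ as multisets. From $\alpha+\beta\in\{\pm\alpha,\pm\beta\}$ and $\alpha,\beta\ne0$ we get $\beta=-2\alpha$ or $\alpha=-2\beta$. From $\alpha-\beta\in\{\pm\alpha,\pm\beta\}$ we get $\beta=2\alpha$ or $\alpha=2\beta$. The four combinations give $4\alpha=0$, $5\alpha=0$, $5\beta=0$ or $4\beta=0$, impossible for $p\ge7$.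

**Step 3: $p\ge7$, $\beta=0$.** (By the swap we need not treat $\alpha=0$.) The first arm gives $2mU+2\delta_0$, the second $2s\,\delta_{\pm\alpha}$, the overlap $2\delta_{\pm\alpha}$:
$$f_\psi=2mU+2\delta_0+(2s-2)\delta_{\pm\alpha},\qquad 2s-2\equiv-1\pmod p.$$
After subtracting $2m$, the values mod $p$ are $2$ at $0$, $-1$ at $\pm\alpha$, and $0$ elsewhere: non-constant. So $Z_p(Q)=\emptyset$ for $p\ge7$.

**Step 4: $p=3$.** Now $2s\equiv1$, so $s\equiv2\pmod3$ and $s\ge5$. Let $e=v_3(s+1)\ge1$. We work with $Q$ itself.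

*Orders dividing $3^e$.* If $x^{3^e}=1\ne x$, then $x^s=x^{-1}$ and $E_s(x)=(x^{-1}-x)/(x-x^{-1})=-1$. So for $\chi\ne1$ of order dividing $3^e$, $Q=-3$ if neither coordinate is $1$, and $Q=s-2\ge3$ if one coordinate is $1$. Both are nonzero.

*Orders $>3^e$.* Use level $3^e$ with $\alpha$ a unit. For any $\beta\in \mathbb Z/3^e$, add the value $\beta(s+1)=0$ to the progression $\beta(s-1),\beta(s-3),\dots,\beta(1-s)$. The result has $s+1$ terms and difference $-2\beta$, which generates $\langle\beta\rangle$. If $|\langle\beta\rangle|=3^g$, then $3^g\mid s+1$ and the terms are equidistributed on $\langle\beta\rangle$. The same holds for $\alpha$ with $\langle\alpha\rangle=\mathbb Z/3^e$. Hence, including the term $-1$ of $Q$,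
$$f_\psi=\tfrac{s+1}{3^e}U+\tfrac{s+1}{3^g}1_{\langle\beta\rangle}-3\delta_0 .$$
Mod $3$ this is the constant $\frac{s+1}{3^e}$ if $g<e$ and $2\,\frac{s+1}{3^e}$ if $g=e$. Neither is $0$ mod $3$ by the choice of $e$, and Lemma 4(ii) applies. So $Z_3(Q)=\emptyset$. $\square$

The two excluded cases are real for this family. If $5\mid K$ and $p=5$, take $\beta=2\alpha$. Then $\{\pm\alpha\pm\beta\}=\{\pm\alpha,\pm3\alpha\}=\{\pm\alpha,\pm\beta\}$, so $E=0$, $f_\psi=4mU$, and $G$ has a zero of order $5$ by Lemma 4(i). If $K=3$, then $s-2=0$ and $Q(\omega,1)=0$. So the prime $5$ and the number $3$ need other shapes.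

## 12. Crosses with two extra cells per quadrant: $5^c$ and $3\cdot5^c$

**Proposition 2.** Let $K=5^c$ with $c\ge2$ or $K=3\cdot5^c$ with $c\ge1$, $s=(K-1)/2$ and $T=\Lambda_s\cup\{(4,1),(1,4)\}$. Then $P_T$ is an inner $K$-block with $4K$ cells.

*Proof.* We have $s\ge7$, so $(4,1)$ is adjacent to $(4,0)\in\Lambda_s$ and $T$ is edge-connected. Also $|T|=2s+1=K$ and
$$Q=E_s+E_s'-1+e_4e_1'+e_1e_4'.$$

**Step 1: nondegeneracy.** If $K\ge25$, then $s\ge12$; the extra terms have $|i|+|j|\le5<s-3$ and $K$ is odd, so Lemma 7 applies. If $K=15$, then $s=7$, and the Newton polygon is the square with vertices $(\pm6,0),(0,\pm6)$; only $u=(1,-1)$ matters. The line $i+j=6$ gives $\zeta^6=-1$. On the line $i+j=5$ the support is $\{(4,1),(1,4)\}$, with coefficients $1$: the arms have even exponents, and $e_4e_1'$ reaches $i+j=5$ only at $(4,1)$. So $\zeta^3=-1$, whence $\zeta^6=1$, a contradiction.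

**Step 2: $p=5$.** Here $s\equiv2\pmod5$; let $\kappa=(s-2)/5$. First we find the pushforwards at level $5$ under $t\mapsto\alpha t$, $\alpha\ne0$. The exponents of $E_s$ form a progression with $5\kappa+2$ terms and difference prime to $5$. The first $5\kappa$ terms give $\kappa U$, and the last two exponents $3-s,1-s$ are $\equiv1,-1$. So $E_s\mapsto\kappa U+\delta_{\pm\alpha}$. In $e_4=\sum_{|i|\le4}(-1)^ix^i$, the exponents $i$ and $i-5$ ($1\le i\le4$) cancel mod $5$, so $e_4\mapsto\delta_0$. Finally $e_1\mapsto\delta_{\pm\alpha}-\delta_0$. Hence for $\alpha,\beta\ne0$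
$$f_\psi=2\kappa U+2\delta_{\pm\alpha}+2\delta_{\pm\beta}-3\delta_0 .$$

If $\beta=\pm\alpha$: $f_\psi-2\kappa$ takes the values $-3,4,0$ at $0,\pm\alpha,\pm2\alpha$. This is non-constant mod $5$; Lemma 4(iii).

If $\beta=\pm2\alpha$: $f_\psi-2\kappa$ is $-3$ at $0$ and $2$ elsewhere. So $f_\psi$ is not constant, and there is no zero of order $5$ by Lemma 4(i). Mod $5$ it is constantly $2\kappa+2$, and $\kappa=(K/5-1)/2$, so $2\kappa+2=K/5+1$. This is $\equiv0$ only if $K/5\equiv4\pmod5$. But $K/5$ is divisible by $5$ or equal to $3$. So orders $\ge25$ are excluded by Lemma 4(ii) with $e=1$.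

If $\beta=0$: $E_s'$ contributes $s\delta_0$, $e_4e_1'$ contributes $\delta_0$, and $e_1e_4'$ contributes $\delta_{\pm\alpha}-\delta_0$ (as $e_1(1)=e_4(1)=1$). So
$$f_\psi=\kappa U+2\delta_{\pm\alpha}+(s-1)\delta_0,\qquad s-1\equiv1\pmod5,$$
with values $1,2,0$ at $0,\pm\alpha,\pm2\alpha$ mod $5$ after subtracting $\kappa$: non-constant; Lemma 4(iii).

So $Z_5(Q)=\emptyset$. If $K=5^c$, Lemma 6(iii) finishes the proof.

**Step 3: $p=3$, for $K=3\cdot5^c$.** Now $s\equiv1\pmod3$, and $E_s(\omega)$ depends only on $s$ mod $3$: $E_s(\omega)=E_1(\omega)=1$, $e_1(\omega)=-2$, $e_4(\omega)=E_5(\omega)-E_4(\omega)=E_2(\omega)-E_1(\omega)=-2$. So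
$$Q(\omega,\omega)=1+1-1+4+4=9,\qquad Q(\omega,1)=1+s-1-2-2=s-4\ne0.$$
Further $(K+18)/3\equiv K/3=5^c\not\equiv0$ and $(K+2(s-4))/3=(2K-9)/3\equiv2K/3=2\cdot5^c\not\equiv0\pmod3$. By Lemma 4(iv), $Z_3(Q)=\emptyset$, and Lemma 6(iii) applies. $\square$

## 13. A block with $20$ cells for $q=5$

**Proposition 3.** For $T=\{(1,1),(2,1),(1,2),(2,0),(0,2)\}$, $P_T$ is an inner $5$-block with $20$ cells.

*Proof.* $T$ is connected via $(2,0),(2,1),(1,1),(1,2),(0,2)$. Since $e_1+e_2=X_2$,
$$Q=X_2(Y-1)+(X-1)(Y_2-Y+1)+(X_2-X+1)+(Y_2-Y+1)=X_2Y+XY_2-XY+1 .$$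

**Step 1: nondegeneracy.** The Newton polygon is the octagon with vertices $(\pm2,\pm1),(\pm1,\pm2)$; by symmetry check $u=(0,1)$ and $u=(1,-1)$. The line $i=0$ meets the support only in $(0,0)$, and the line $i+j=2$ only in $(1,1)$.

**Step 2: zeros of 5-power order, types visible at level $5$.** Take $\alpha=1$ and list values of $f_\psi$ at $0,1,2,3,4$. For $\psi=(1,0)$: $X_2Y\mapsto2\delta_{\pm2}$, and $XY_2$ and $-XY$ cancel, so the values are $(1,0,2,2,0)$. For $\psi=(1,\pm1)$: $X_2Y$ and $XY_2$ each hit $1,2,3,4$ once, and $-XY\mapsto-2\delta_0-\delta_{\pm2}$, so the values are $(-1,2,1,1,2)$. Both are non-constant mod $5$, so Lemma 4(iii) excludes zeros of these types at all orders. For $\psi=(1,\pm2)$: $X_2Y\mapsto2\delta_0+\delta_{\pm1}$, $XY_2\mapsto2\delta_0+\delta_{\pm2}$, $-XY\mapsto-(U-\delta_0)$, so the values are $(5,0,0,0,0)$. There is no zero of order $5$ by Lemma 4(i), but mod $5$ level $5$ says nothing about higher orders.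

**Step 3: type $(1,\pm2)$ at orders $\ge25$.** Go up to level $25$, $\psi=(1,c)$. By $y\to y^{-1}$ we may take $c=2+5d$, $d\in\mathbb Z/5$. The support points with $\psi\equiv0\pmod5$ are $(0,0)$; $\pm(2,-1)$ with values $\mp5d$; and $\pm(1,2)$ with values $\pm5(1+2d)$. Identify $5\mathbb Z/25$ with $\mathbb Z/5$ via $5t\leftrightarrow t$; there
$$f_\psi=\delta_0+\delta_{\pm d}+\delta_{\pm(1+2d)},$$
with values at $0,\dots,4$: for $d=0$, $(3,1,0,0,1)$; for $d=2$, $(3,0,1,1,0)$; for $d=3$, $(1,0,2,2,0)$; for $d=4$, $(1,2,0,0,2)$. All are non-constant mod $5$. For $d=1$, so $c=7$, the values are $(1,1,1,1,1)$, so use the coset $1+5\mathbb Z$ instead. There the only support points are $(-2,-1)$, with coefficient $1$ and $\psi=-2-c=-9=16$, and $(-1,1)$, with coefficient $-1$ and $\psi=c-1=6$. So $f_\psi=\delta_{16}-\delta_6$ there, non-constant mod $5$. Lemma 4(iii) with $e=2$ applies in all cases.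

So $Z_5(Q)=\emptyset$, and Lemma 6(iii) applies. $\square$

## 14. A block with $48$ cells for $q=3$

**Proposition 4.** Let $T=\{(0,0),(1,0),(0,1),(1,1),(2,1),(1,2),(3,1),(1,3),(4,1),(1,4),(4,0),(0,4)\}$. Then $P_T$ is a $3$-block with $48$ cells.

*Proof.* $T$ is connected via $(0,0),(1,0),(1,1),(2,1),(3,1),(4,1),(4,0)$ and the swap. Let $S=e_2+e_3+e_4$ and $S'=S(y)$. As $e_3+e_4=X_4$ and $e_2=X_2-e_1$, we have $S=X_4+X_2-e_1$; also $e_4=X_4-X_3+X_2-e_1$. Therefore
$$\begin{aligned}Q&=1+e_1+e_1'+e_4+e_4'+e_1e_1'+e_1'S+e_1S'\\&=1+X_4-X_3+X_2+Y_4-Y_3+Y_2-e_1e_1'+(Y-1)(X_4+X_2)+(X-1)(Y_4+Y_2)\\&=X_4Y+XY_4+X_2Y+XY_2-X_3-Y_3-XY+X+Y .\end{aligned}$$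

**Step 1: nondegeneracy.** The Newton polygon is the octagon with vertices $(\pm4,\pm1),(\pm1,\pm4)$; check $u=(0,1)$ and $u=(1,-1)$. The line $i=3$ meets the support only in $(3,0)$. On the line $i+j=2$ lies only $(1,1)$: of the support points, $(4,\pm1),(2,\pm1)$ and their swaps have coordinate sums $5,3,3,1$; the points $(-1,4),(-1,2)$ and their swaps have sums $3,1$; $(3,0),(1,0)$ and their swaps have sums $3,1$; and all remaining points have sum at most $0$.

**Step 2: $3\mid h$.** At $\omega$: $X=X_2=X_4=-1$, $X_3=2$. So $Q(\omega,\omega)=4-4-1-2=-3$ and $Q(\omega,1)=-8-4+2+1=-9$. With $k_0=12$: $(12-6)/3=2$ and $(12-18)/3=-2$, both nonzero mod $3$. By Lemma 4(iv), $Z_3(Q)=\emptyset$, so Lemma 6(ii) with Lemma 3(α) gives $3\mid h$, as $v_3(12)=1$.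

**Step 3: (b) with $q=3$.** Lemma 6(i) only gives multiplicity $12$; we need a finer lattice. Take $L=4\mathbb Z^2$; the characters trivial on it are $\{\pm1,\pm i\}^2$. $P_T=RQ$ vanishes there by $R$ if a coordinate is $-1$. At $(\pm i,1)$: $X=X_3=0$, $X_2=-2$, $X_4=2$, so $Q=4-4-2+2=0$; the same holds at $(1,\pm i)$. At $(\pm i,\pm i)$ every term contains one of $X,Y,X_3,Y_3$, so $Q=0$. Hence there are $48/16=3$ cells in each class mod $4\mathbb Z^2$. $\square$

Here $D=10$ is not divisible by $4$, so this $B$ does not make the block inner; we shall use it only as a second factor in Lemma 5.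

## 15. Blocks for powers of two from $8$ on, and for $12$

**Proposition 5.** For $s=2^a\ge8$ there is an inner $s$-block with $8s$ cells. For $s=12$ there is an inner $12$-block with $96$ cells. In both cases it is $P_T$ for $T=\Lambda_s\cup\{(1,1)\}$.

*Proof.* Let $s\equiv0\pmod4$, $s\ge8$. Then $|T|=2s$ and
$$Q=E_s+E_s'-1+(X-1)(Y-1)=E_s+E_s'+XY-X-Y,\qquad k_0=2s.$$
As $Q(-1,1)=-s+s-4+2-2=-4\ne0$ and $2<s-3$, $Q$ is nondegenerate by Lemma 7.

**Step 1: $Z_2(Q)=\{(\pm i,\pm i)\}$, equal orders.** We want Lemma 3(β). Let $x,y$ have orders $2^a,2^b$ (the letter $a$ is reused); by symmetry $a\ge b$, and $a\ge1$. Let first $a=b$. At order $2$: $Q(-1,-1)=-2s+4+2+2=8-2s\ne0$. At orders $4$ and $8$: $x^{2s}=1$ since $8\mid2s$, so $E_s(x)=0$, likewise $E_s(y)=0$, and $Q=(X-1)(Y-1)-1$. For order $4$, $X=Y=0$ and $Q=0$. For order $8$, $X,Y\in\{\pm\sqrt2\}$, and $Q=2\mp2\sqrt2$ if $X=Y=\pm\sqrt2$, $Q=-2$ if $X=-Y$; nonzero. At orders $\ge16$ use level $8$, $\psi=(\alpha,\beta)$ with $\alpha,\beta$ odd. The terms $E_s,E_s',X,Y$ have odd exponents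 and contribute only to odd classes. The numbers $\alpha+\beta$ and $\alpha-\beta$ are even and differ by $2\beta\equiv2\pmod4$, so one of them, $u$, is $\equiv2$ and the other $\equiv0\pmod4$. As $u\not\equiv-u\pmod8$, the term $XY$ contributes exactly $1$ at $u$, and $f_\psi(u)=1$. Lemma 4(ii) excludes a zero.

**Step 2: unequal orders.** Let $a>b$. If $a=1$: $Q(-1,1)=-4$. If $a=2$: $x=\pm i$, $y=\pm1$, $E_s(x)=X=0$, and $Q=E_s(y)-Y=\pm(s-2)\ne0$.

Let $a\ge3$ and suppose $Q(x,y)=0$. The Galois automorphism $\zeta_{2^a}\mapsto\zeta_{2^a}^{1+2^{a-1}}=-\zeta_{2^a}$ sends $x$ to $-x$ and fixes $y$. So $Q(-x,y)=0$ as well, and the parts of $Q$ even and odd in $x$ vanish separately: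
$$E_s(y)=Y,\qquad E_s(x)+X(Y-1)=0. \qquad (6)$$
We claim: if $z$ has 2-power order and $E_s(z)=z+z^{-1}$, then $z=\pm i$. Indeed $E_s(\pm1)=\pm s$ and $s\ne2$, so $z\ne\pm1$. Then $z^s-z^{-s}=z^2-z^{-2}$, that is, $(z^s-z^2)(1+z^{-s-2})=0$, so $z^{s-2}=1$ or $z^{s+2}=-1$. Since $s\pm2\equiv2\pmod4$, the former gives $z^2=1$, which is excluded. The latter gives $z^{2(s+2)}=1$, hence $z^4=1$ and $z=\pm i$. By (6), $y=\pm i$, so $Y=0$ and $E_s(x)=X$. The claim gives $x=\pm i$, contradicting $a\ge3$.

**Step 3: (a).** By Lemma 6(ii) and Lemma 3(β), $v_2(h)\ge v_2(2s)-1=v_2(s)$. If $s$ is a power of $2$, this is $s\mid h$. If $s=12$, it gives $4\mid h$. Moreover $E_{12}(\omega)=0$, so $Q(\omega,\omega)=1+1+1=3$ and $Q(\omega,1)=12-2+1-2=9$. With $k_0=24$, $(24+6)/3=10$ and $(24+18)/3=14$ are nonzero mod $3$, so $3\mid h$ by Lemma 4(iv) and Lemma 3(α). Hence $12\mid h$.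

**Step 4: (b) with $q=s$, inner.** Let $L=\{(i,j):i,j\text{ even},\ i\equiv j\bmod4\}$, of index $8$. A character is trivial on $L$ if and only if $x^4=1$ and $x^2y^2=1$, so these are $(\pm1,\pm1)$ and $(\pm i,\pm i)$. $P_T=RQ$ vanishes at the nontrivial ones: by $R$ at $(\pm1,\pm1)\ne(1,1)$, by $Q$ at $(\pm i,\pm i)$. So there are $8s/8=s$ cells per class. $1_L$ is $4\mathbb Z^2$-periodic and $4\mid D=2s$, so the block is inner. $\square$

## 16. Three cell-centered blocks: $q=2,4,6$

For $r\ge1$ let $A_r=\{(\pm n,0),(0,\pm n):1\le n\le r\}\cup\{(\pm1,\pm1)\}$, with polynomial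
$$P=\sum_{n=1}^r(X_n+Y_n)+XY .$$
It is the ring with four arms attached, a $D_4$-symmetric polyomino with $4r+4$ cells.

**Proposition 6.** $A_1,A_3,A_5$ are a $2$-block, a $4$-block and a $6$-block, with $8,16,24$ cells.

*Proof.* There is no factor $R$ here: we apply Lemmas 2 and 3 to $Q=P$ directly, $k_0=4r+4$; if $P\cdot B=h$ with $B\ge0$, then $0\le B\le h$ is bounded.

**Step 1: nondegeneracy.** $r=1$ was done in Section 6. For $r=3,5$ the Newton polygon is the square with vertices $(\pm r,0),(0,\pm r)$; take $u=(1,-1)$. For $r=3$ the line $i+j=3$ gives $\zeta^3=-1$, and $i+j=2$, with the points $(2,0),(1,1),(0,2)$, gives $\zeta^2+\zeta+1=0$, so $\zeta^3=1$, a contradiction. For $r=5$ the lines $i+j=5,4$ give $\zeta^5=\zeta^4=-1$, so $\zeta=1$, a contradiction.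

**Step 2: zeros of 2-power order, equal orders and small orders.** Let $x,y$ have orders $2^a\ge2^b$, $a\ge1$. If $a=b\ge4$, use level $8$ with $\alpha,\beta$ odd, and let $u\equiv2\pmod4$ be the one of $\alpha\pm\beta$ as in Section 15. Odd exponents contribute to odd classes only. $XY$ contributes $1$ at $u$. If present, $X_2$ and $Y_2$ together contribute $2$ at each of the classes $2,6$, and $X_4,Y_4$ contribute only at $4$. So $f_\psi(u)$ is odd, and there is no zero by Lemma 4(ii). The small orders are in the table. We use $X=0,X_2=-2,X_3=0,X_4=2,X_5=0$ at $\pm i$, and $X=\pm\sqrt2$, $X_2=0$, $X_3=-X$, $X_4=-2$, $X_5=-X$ at order $8$, where the sum for one coordinate is $X$, $0$, $-2-X$ for $r=1,3,5$.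

| value of $P$ at | $r=1$ | $r=3$ | $r=5$ |
|---|---|---|---|
| $(-1,-1)$ | $0$ | $0$ | $0$ |
| $a=b=2$ | $0$ | $-4$ | $0$ |
| $a=b=3$ | $2\pm2\sqrt2,\ -2$ | $XY=\pm2$ | $-2\mp2\sqrt2,\ -6$ |
| $(-1,1)$ | $-4$ | $0$ | $4$ |
| $(\pm i,1)$ | $2$ | $4$ | $10$ |
| $(\pm i,-1)$ | $-2$ | $-4$ | $-2$ |

**Step 3: zeros with $a\ge3$, $a>b$.** As in Section 15, at a zero the parts even and odd in $x$ vanish separately. Also $X\ne0$, as $x\neq\pm i$.

For $r=1$: the odd part $X(1+Y)=0$ gives $Y=-1$, and the even part gives $Y=0$, a contradiction.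

For $r=3$: as $X_3=X(X_2-1)$, the odd part is $X+X_3+XY=X(X_2+Y)=0$, so $X_2+Y=0$. The even part $X_2+Y+Y_2+Y_3=0$ then gives $Y_2+Y_3=y^{-3}(y^5+1)(y+1)=0$. As $y$ has 2-power order, $y=-1$. So $X_2=2$ and $x=\pm1$, a contradiction.

For $r=5$: as $XX_4=X_3+X_5$, the odd part is $X+X_3+X_5+XY=X(X_4+1+Y)=0$. But $X_4+1+Y$ is a sum of five roots of unity of 2-power order. Such a sum is $F(\zeta)$ with $\zeta$ of order $2^c$, $c\geq 1$, and $F\in\mathbb Z[T]$, $F(1)=5$. If it were $0$, then $\Phi_{2^c}\mid F$ in $\mathbb Z[T]$ and $\Phi_{2^c}(1)=2$ would divide $5$. A contradiction.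

So $Z_2=\{(-1,-1),(\pm i,\pm i)\}$ for $r=1,5$ and $Z_2=\{(-1,-1),(-1,1),(1,-1)\}$ for $r=3$. With $k_0=8,16,24$, Lemma 3(γ), (δ), (γ) give $2\mid h$ for $r=1$, $4\mid h$ for $r=3$, $2\mid h$ for $r=5$.

**Step 4: $3\mid h$ for $r=5$.** At order $3$: $P(\omega,\omega^{\pm1})=-2-2+1=-3$ and $P(\omega,1)=-2+10-2=6$, both nonzero; the other characters of order $3$ follow by symmetry. At orders $\ge9$ use level $9$, $\psi=(1,c)$, $c\in\{0,1,2,3,4\}$ by $y\to y^{-1}$. The exponents $\pm1,\dots,\pm5$ mod $9$ are all nonzero classes once, and $\pm4$ once more, so the $x$-arms push forward to $U-\delta_0+\delta_{\pm4}$. If $3\nmid c$, the $y$-arms give $U-\delta_0+\delta_{\pm4c}$; if $3\mid c$, they stay in multiples of $3$. $XY$ gives $\delta_{\pm1\pm c}$. On the coset $\{1,4,7\}$ of $3\mathbb Z/9$ the values of $f_\psi$ at $1,4,7$ are as follows.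

- $c=1$: $2+(0,2,1)$, with $XY\mapsto2\delta_0+\delta_{\pm2}$ contributing at $7$.
- $c=2$: $2+(2,1,0)$, with $\delta_{\pm8}=\delta_{\pm1}$ and $XY\mapsto\delta_{\pm3}+\delta_{\pm1}$.
- $c=4$: $2+(0,2,1)$, with $\delta_{\pm16}=\delta_7+\delta_2$ and $XY\mapsto\delta_{\pm5}+\delta_{\pm3}$ contributing at $4$.
- $c=0$: $(1,2,1)+(2,0,0)$, with $XY\mapsto2\delta_{\pm1}$.
- $c=3$: $(1,2,1)+(0,1,1)$, with $XY\mapsto\delta_{\pm4}+\delta_{\pm2}$.

All are non-constant mod $3$, so Lemma 4(iii) with $e=2$ gives $Z_3=\emptyset$. Hence $3\mid h$ and $6\mid h$.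

**Step 5: (b).** For $r=1,5$ take $L=\{i+j\equiv0\bmod4\}$, of index $4$. Its nontrivial characters $(-1,-1),(i,i),(-i,-i)$ are zeros, so there are $2$ resp. $6$ cells per class. For $r=3$ take $L=2\mathbb Z^2$, whose nontrivial characters are the three zeros; there are $16/4=4$ cells per class. $\square$

## 17. Assembling a $k$-block with at most $128k$ cells

*Proof of Theorem 1.* Write $k=2^ak_o$ with $k_o$ odd, and $k_o=5^cm$ with $5\nmid m$.

**Step 1: the odd part.** If $k_o\notin\{1,3\}$, there is an inner $k_o$-block $O$ with at most $16k_o$ cells, as follows.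

- $m=1$: Proposition 3 if $c=1$, Proposition 2 if $c\ge2$; $4k_o$ cells.
- $m=3$, so $c\ge1$: Proposition 2; $4k_o$ cells.
- $m\ge7$: the cross of Proposition 1 for $K=m$. If $c\ge1$, form its product with the inner $5^c$-block just found, by Lemma 5; at most $4m\cdot4\cdot5^c=16k_o$ cells.

As $m$ is odd and $5\nmid m$, these are all cases.

**Step 2: the power of two.** For $a\ge1$ let $W_a$ be the $2^a$-block $A_1$ if $a=1$, $A_3$ if $a=2$ (Proposition 6), and the block of Proposition 5 with $s=2^a$ if $a\ge3$. Then $|W_a|\le8\cdot2^a$.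

**Step 3: combining.**

- $k_o\notin\{1,3\}$: take $O$ if $a=0$, and $O\otimes W_a$ if $a\ge1$ (Lemma 5; $O$ is inner, $\gcd(k_o,2^a)=1$). At most $16k_o\cdot8\cdot2^a=128k$ cells.
- $k_o=1$, so $a\ge1$: take $W_a$, at most $8k$ cells.
- $k_o=3$: for $a=0$, Proposition 4 ($48=16k$ cells); for $a=1$, $A_5$ ($24$ cells); for $a=2$, Proposition 5 with $s=12$ ($96$ cells); for $a\ge3$, the product of the inner block of Proposition 5 with $s=2^a$ and the $3$-block of Proposition 4, with $8\cdot2^a\cdot48=128k$ cells.

In every case we have a $k$-block with at most $128k$ cells. By Lemma 1 and (b) it is an $h$-fold tile if and only if $k\mid h$; in particular its minimum tile-fold number is $k$. $\blacksquare$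

## 18. The thin cross and the equality $s(k)=k$

*Proof of Theorem 2.* The bound $s(k)\ge k$ is (1), and $s(k)\le128k$ is Theorem 1. Let $k=4r+1\ge9$ with $5\nmid k$, and let $P=\{(i,0),(0,i):|i|\le r\}$ be the thin cross. It is $D_4$-symmetric, has $k$ cells, and $r\ge2$.

**Step 1: no zeros of $p$-power order for $p\mid k$.** Let $s=2r+1$, so $2s-1=k$. Then
$$P(x^2,y^2)=\sum_{|i|\le r}x^{2i}+\sum_{|i|\le r}y^{2i}-1=E_s(x)+E_s(y)-1,$$
the polynomial $Q$ of Proposition 1 for $K=k$. A prime $p\mid k$ is odd, so squaring is bijective on characters of $p$-power order, and $Z_p(Q)=\emptyset$ gives $Z_p(P)=\emptyset$.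

**Step 2: nondegeneracy.** The Newton polygon is the square with vertices $(\pm r,0),(0,\pm r)$; take $u=(1,-1)$. The lines $i+j=r$ and $i+j=r-1\ge1$ contain only the points $(r,0),(0,r)$ and $(r-1,0),(0,r-1)$ of the support. So degeneracy would give $\zeta^r=\zeta^{r-1}=-1$, hence $\zeta=1$, which is impossible.

**Step 3: conclusion.** If $P\cdot B=h$ with $B\ge0$ and $h\ge1$, then $B$ is bounded, and Lemmas 2 and 3(α) with $k_0=k$ give $p^{v_p(k)}\mid h$ for all $p\mid k$, so $k\mid h$. By Lemma 1, $P$ is an $h$-fold tile only if $k\mid h$. It is a $k$-fold tile by all its $\mathbb Z^2$-translates. So its minimum tile-fold number is $k$, it has $k$ cells, and $s(k)=k$. $\blacksquare$
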